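\title{A linear relation between additive functions at consecutive integers}

\begin{abstract}
Let $k\ge2$ and let $F_0,\dots,F_{k-1}$ be additive arithmetic functions with values in an abelian group $D$ such that $F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)=0$ for all $n$ outside a set of density zero. We prove that every $F_j$ vanishes at all powers of all primes $p>k$. For $D=\mathbb R/\mathbb Z$ this establishes a conjectured finite support property. We also classify the solutions, show that they form a group isomorphic to $D^{R_k}$ with an explicit $R_k$, and show that the condition $p>k$ is sharp for $k\ge3$. The proof combines an entropy decrement argument with theorems on linear equations in primes, on multiplicative functions in short intervals, and on logarithmically averaged two-point correlations.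
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathbb N$ be the set of positive integers and let $D$ be an abelian group. A function $F:\mathbb N\to D$ is \emph{additive} if $F(mn)=F(m)+F(n)$ whenever $(m,n)=1$, and \emph{completely additive} if this holds for all $m,n$. An additive function has $F(1)=0$ and $F(n)=\sum_pF(p^{v_p(n)})$, where $v_p$ is the $p$-adic valuation, and its values at the prime powers $p^a$, $a\ge1$, can be prescribed freely. We say that $F$ is \emph{of finite support} if there is a threshold $p_0$ such that $F(p^a)=0$ for all primes $p>p_0$ and all $a\ge1$.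

Fix an integer $k\ge2$. For additive $F_0,\dots,F_{k-1}:\mathbb N\to D$ put
\[
L_n=F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1).
\]
We call $(F_0,\dots,F_{k-1})$ a \emph{solution} if $L_n=0$ for all $n\in\mathbb N$. The solutions form a group under componentwise addition. (For $k=1$ the only solution would be $F_0=0$.) The value $F_j(n+j)$ depends on the factorization of $n+j$, so a solution is an exact linear relation between the factorizations of $k$ consecutive integers. Small primes do produce such relations, because divisibility of $n$ by a small prime says something about divisibility of its neighbors.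

\begin{example}\label{ex:sharp}
Let $p\ne p'$ be primes not exceeding $k$ and let $v\in D$. For $a\ge1$ put $F_j(p^a)=v$ if $j<p$, put $F_j(p'^a)=-v$ if $j<p'$, and let all other values at prime powers be $0$. Exactly one of $n,\dots,n+p-1$ is divisible by $p$, and exactly one of $n,\dots,n+p'-1$ is divisible by $p'$. Hence $L_n=v-v=0$ for all $n$.
\end{example}

A prime $p>k$ behaves differently: it divides at most one of $n,\dots,n+k-1$, and it may divide none. If we could pass from an $n$ with $p\nmid n(n+1)\cdots(n+k-1)$ to an $n'$ with $v_p(n'+j)=a$ while keeping all other prime factors of all $k$ integers, subtraction would give $F_j(p^a)=0$. When the $F_j$ are of finite support, only finitely many primes matter and the Chinese remainder theorem performs exactly this exchange. In general one cannot prescribe the complete factorizations of $k$ consecutive integers, and this is the difficulty. One still expects large primes to play no role.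

For the circle group $T=\mathbb R/\mathbb Z$ this expectation is the first assertion of Conjecture~2 in \cite{source}: \emph{for every $T$-valued solution, each $F_j$ is of finite support.} The case $k=3$ was proved by K\'atai for completely additive functions and by R.~Styer for additive functions. The conjecture has a second assertion, that the solutions form a ``finite dimensional $\mathbb Z$ module'', a term that is not defined there. It cannot mean ``finitely generated'': for $k\ge3$ and $\alpha\in T$, let $G(n)=\alpha$ for even $n$ and $G(n)=0$ for odd $n$; then $G$ is additive and $(G,0,-G,0,\dots,0)$ is a solution, so the group of solutions contains a copy of $T$. We prove the first assertion and describe the group of solutions directly.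

\subsection{Results}

A set $\mathcal Z\subset\mathbb N$ has \emph{density zero} if $\#(\mathcal Z\cap[1,x])=o(x)$ as $x\to\infty$.

\begin{theorem}\label{thm:main}
Let $k\ge2$, let $D$ be any abelian group, and let $F_0,\dots,F_{k-1}:\mathbb N\to D$ be additive. If $L_n=0$ for all $n$, or only for all $n$ outside a set of density zero, then $F_j(p^a)=0$ for all $j$, all primes $p>k$ and all $a\ge1$.
\end{theorem}

With $D=T$ this proves the first assertion of the conjecture for every $k\ge2$, with the threshold $p_0=k$ for all solutions at once.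

\begin{theorem}\label{thm:class}
Under the hypothesis of Theorem~\ref{thm:main}, $L_n=0$ for all $n$. The solutions are exactly the tuples of additive functions such that
\begin{enumerate}
\item[(i)] $F_j(p^a)=0$ for all $j$, all primes $p>k$ and all $a\ge1$;
\item[(ii)] for each prime $p\le k$ the function $h_p(n)=\sum_{j<k}F_j(p^{v_p(n+j)})$ is a constant $c_p$;
\item[(iii)] $\sum_{p\le k}c_p=0$.
\end{enumerate}
The group of solutions is isomorphic to $D^{R_k}$, where
\[
R_k=-1+\sum_{p\le k}r_p,\qquad r_p=(e-1)k+1-p^{e-1}+\max\bigl(0,\;k-(p-1)p^{e-1}\bigr),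
\]
and $e=e_p\ge1$ is minimal with $p^e\ge k$. For $k\ge3$ and every prime $p\le k$ there is a $T$-valued solution with some $F_j(p^a)\ne0$, so the condition $p>k$ is sharp.
\end{theorem}

\begin{example}\label{ex:small}
For $k=2$, one of $n,n+1$ is even, so (ii) says $F_0(2^a)=F_1(2^a)=c_2$, and (iii) says $c_2=0$. The only solution is zero, in agreement with $r_2=1$, $R_2=0$. For $k=3$, condition (ii) at $p=3$ says $F_j(3^a)=c_3$ for all $j,a$. At $p=2$, odd $n$ give $F_1(2^a)=c_2$; the $n\equiv0\pmod4$ give $F_0(2^a)+F_2(2)=c_2$ for $a\ge2$; the $n\equiv2\pmod4$ give $F_0(2)+F_2(2^a)=c_2$ for $a\ge2$. With $c_3=-c_2$ the free parameters are $c_2$, $F_0(2)$, $F_2(2)$, in agreement with $r_2=3$, $r_3=1$, $R_3=3$.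
\end{example}

\begin{remark}\label{rem:hyp}
Neither part of the hypothesis can be relaxed in the obvious way. Density zero cannot be replaced by small density: if $q$ is a large prime, $F_0(q^a)=v\ne0$ for all $a$, and all other values vanish, then $L_n=0$ unless $q\mid n$. Exact vanishing cannot be replaced by $L_n\to0$ in $T$: for $k=2$, $F_0(n)=\log n\bmod1$ and $F_1=-F_0$ we have $L_n=-\log(1+1/n)\to0$, and $F_0$ is not of finite support, since two consecutive primes have ratio less than $2$ and so cannot both have integer logarithms. The proof must therefore distinguish $0$ from small nonzero elements of $T$.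
\end{remark}

\section{The method}\label{sec:method}

\subsection{Dilation and elimination for $k=2$ and $k=3$}

For a prime $p$ put $\gamma_p=\sum_{j<k}F_j(p)$. If $L_m=0$ and $p$ divides none of $m,\dots,m+k-1$, then $F_j(p(m+j))=F_j(p)+F_j(m+j)$, and summing over $j$ gives, with $n=pm$,
\begin{equation}\label{eq:dilated}
F_0(n)+F_1(n+p)+\dots+F_{k-1}(n+(k-1)p)=\gamma_p .
\end{equation}
So one relation with step $1$ yields a relation with step $p$ for every prime $p$, but only for $n$ divisible by $p$. Suppose for a moment that \eqref{eq:dilated} held for \emph{all} $n$. Then relations with different steps could be made to share terms.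

Let $k=2$ and use the primes $3$ and $5$. Subtracting $F_0(n)+F_1(n+5)=\gamma_5$ from $F_0(n+2)+F_1(n+5)=\gamma_3$ eliminates $F_1$ and leaves $F_0(n+2)-F_0(n)=C$ with $C=\gamma_3-\gamma_5$. Then $F_0(3)=C$ and $F_0(6)=F_0(2)+2C$, while additivity gives $F_0(6)=F_0(2)+C$. So $C=0$ and $F_0$ vanishes at all odd integers. Subtracting instead the two relations with the same $n$ gives $F_1(m+2)-F_1(m)=-C=0$ for $m\ge4$. Thus $F_1$ is a constant $a$ on the odd $m\ge5$; from $35=5\cdot7$ we get $a=2a$, and $F_1(3)=F_1(15)-F_1(5)=0$.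

Let $k=3$. Two functions must be eliminated, and this needs three primes $y,\ y+h,\ y+2h$ in arithmetic progression. Take \eqref{eq:dilated} at four pairs $(n,p)$:
\[
\begin{array}{lcllll}
(x,\ y) &:& F_0(x) &+\,F_1(x+y) &+\,F_2(x+2y) &=\gamma_y,\\
(x-h,\ y+h) &:& F_0(x-h) &+\,F_1(x+y) &+\,F_2(x+2y+h) &=\gamma_{y+h},\\
(x-2h,\ y+h) &:& F_0(x-2h) &+\,F_1(x+y-h) &+\,F_2(x+2y) &=\gamma_{y+h},\\
(x-3h,\ y+2h) &:& F_0(x-3h) &+\,F_1(x+y-h) &+\,F_2(x+2y+h) &=\gamma_{y+2h}.
\end{array}
\]
With signs $+,-,-,+$ all values of $F_1$ and $F_2$ cancel, and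
\[
F_0(x)-F_0(x-h)-F_0(x-2h)+F_0(x-3h)=\gamma_y-2\gamma_{y+h}+\gamma_{y+2h}.
\]
The left side is a difference with step $h$ followed by a difference with step $2h$; a third difference removes the constant. The problem about three functions has become a difference equation for one additive function.

\subsection{Outline of the proof}

After a reduction to the group $D=\mathbb Z[1/\ell]/\mathbb Z$ with $\ell$ prime (Section~\ref{sec:prelim}), the proof has five parts.
\begin{enumerate}
\item Section~\ref{sec:local} makes the exchange argument of the introduction work whenever, at all primes outside a set with convergent sum of reciprocals, each $F_j$ agrees with a homomorphism of $(\mathbb Z/Q)^*$. The rest of the proof brings the $F_j$ into this situation.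
\item Section~\ref{sec:entropy} removes the condition $p\mid n$ from \eqref{eq:dilated}: at a suitable scale $P$, the relation holds for most $n$ and most primes $p\in(P,2P]$.
\item Section~\ref{sec:elim} carries out the elimination along $k$-term progressions of such primes, which exist by \cite{GT}. The $k$-th difference of each $F_j$ with step $Bh$ vanishes at most $n$, for a fixed integer $B$ and a positive proportion of all $h\le P$.
\item Section~\ref{sec:order} deduces, using \cite{MR}, that one power $\ell^m$ kills all values $F_j(p^a)$ with $p>k$.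
\item Section~\ref{sec:torsion} treats values killed by $\ell$. For these a difference of order $\ell^a$ is a first difference, which gives a two-point correlation to which \cite{Tao} applies.
\end{enumerate}
Section~\ref{sec:proofs} assembles the proof of Theorem~\ref{thm:main} and proves Theorem~\ref{thm:class}.

\section{Notation and reduction to one prime}\label{sec:prelim}

The letter $p$ always denotes a prime. For a prime power $q=p^a$, $a\ge1$, we write $q\,\|\,n$ if $v_p(n)=a$. Put $e(x)=e^{2\pi ix}$, which is defined for $x\in T$. The shift $E$ acts by $EF(n)=F(n+1)$, and for $A(z)=\sum_ba_bz^b\in\mathbb Z[z]$ we write $A(E)F(n)=\sum_ba_bF(n+b)$. For an integer $P\ge2$ let $\mathcal P_P$ be the set of primes in $(P,2P]$. We use Chebyshev's bounds $|\mathcal P_P|\ge c_0P/\log P$, with an absolute $c_0>0$, and $\pi(x)=O(x/\log x)$; since there are $O(\sqrt x)$ proper prime powers up to $x$, the number of all prime powers up to $x$ is also $O(x/\log x)$. We also use Mertens' estimates $\sum_{p\le x}1/p=\log\log x+O(1)$ and $\sum_{p\le x}(\log p)/p=\log x+O(1)$.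

For a prime $\ell$ let $Z(\ell^\infty)=\mathbb Z[1/\ell]/\mathbb Z\subset T$, the group of elements of $T$ killed by some power of $\ell$.

\begin{lemma}\label{lem:reduction}
If Theorem~\ref{thm:main} holds for $D=Z(\ell^\infty)$ and every prime $\ell$, then it holds for every $D$.
\end{lemma}

\begin{proof}
Suppose $v=F_j(p^a)\ne0$ with $p>k$. There is a homomorphism from the cyclic group $\langle v\rangle$ to $\mathbb Q/\mathbb Z$ that does not kill $v$: send $v$ to $1/r$ if $v$ has finite order $r$, and to $1/2$ otherwise. A homomorphism from a subgroup of an abelian group into a divisible group extends to the whole group, so we obtain $D\to\mathbb Q/\mathbb Z$. Since $\mathbb Q/\mathbb Z=\bigoplus_\ell Z(\ell^\infty)$, composing with a suitable projection gives $\lambda:D\to Z(\ell^\infty)$ with $\lambda(v)\ne0$. The functions $\lambda\circ F_i$ are additive, their sums $\lambda(L_n)$ vanish whenever $L_n$ does, and $\lambda(F_j(p^a))\ne0$.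
\end{proof}

In Sections~\ref{sec:entropy}--\ref{sec:torsion} the following is assumed throughout.

\medskip
\noindent\textbf{Setting.} $k\ge2$; $\ell$ is a prime; $F_0,\dots,F_{k-1}:\mathbb N\to Z(\ell^\infty)$ are additive; $\mathcal Z$ is a set of density zero with $L_n=0$ for all $n\notin\mathcal Z$.
\medskip

For every $m\ge0$ the tuple $(\ell^mF_j)_j$ is again in this setting, with the same $\mathcal Z$. The choice of the group is what excludes examples such as $\log n\bmod1$ in Remark~\ref{rem:hyp}. It is used through the fact that finitely many elements are killed by a common power of $\ell$ (Sections~\ref{sec:entropy} and~\ref{sec:order}) and through the congruence $(z-1)^s\equiv z^s-1\pmod\ell$ for powers $s$ of $\ell$ (Section~\ref{sec:torsion}).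

\section{The local lemma}\label{sec:local}

The analytic arguments of Sections~\ref{sec:order} and~\ref{sec:torsion} control the values $F_j(p)$ only up to a set of primes with convergent sum of reciprocals, and they see each $F_j$ separately, through an approximate difference equation. Such an equation cannot exclude functions built from Dirichlet characters. For instance, let $F(2^am)$, $m$ odd, be $0$ or $\frac12$ in $T$ according as $m\equiv1$ or $3\pmod 4$. This $F$ is additive, it is nonzero at all primes $p\equiv3\pmod4$, and $F(n+2^{b+1})=F(n)$ unless $2^b\mid n$. To remove such functions we return to the original relation.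

\begin{lemma}\label{lem:local}
Let $D$ be an abelian group and let $F_j:\mathbb N\to D$ $(0\le j<k)$ be additive with $L_n=0$ outside a set $\mathcal Z$ of density zero. Suppose there are $Q\ge1$, homomorphisms $\psi_j:(\mathbb Z/Q)^*\to D$ and a set $\mathcal E$ of primes with $\sum_{p\in\mathcal E}1/p<\infty$ such that $F_j(p)=\psi_j(p)$ for all $j$ and all primes $p\notin\mathcal E$, $p\nmid Q$. Then all $\psi_j$ are zero; $F_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$; and
\begin{equation}\label{eq:localsum}
\sum_{j<k}\sum_{p\le k}F_j(p^{v_p(n+j)})=0\qquad\text{for all }n\in\mathbb N.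
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal P$ be a finite set of primes containing all $p\le k$ and all $p\mid Q$. For $n_0\in\mathbb N$ put $d_j=\prod_{p\in\mathcal P}p^{v_p(n_0+j)}$ and
\[
\Phi_{\mathcal P}(n_0)=\sum_{j<k}\Bigl[\sum_{p\in\mathcal P}F_j(p^{v_p(n_0+j)})+\psi_j\Bigl(\frac{n_0+j}{d_j}\Bigr)\Bigr].
\]
This is the value that $L_{n_0}$ would have if every prime outside $\mathcal P$ occurred to the first power and obeyed the rule $F_j(p)=\psi_j(p)$. It depends only on the valuations $v_p(n_0+j)$, $p\in\mathcal P$, and on the classes of $(n_0+j)/d_j$ modulo $Q$.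

\emph{Step 1: $\Phi_{\mathcal P}(n_0)=0$ for every $n_0$.} We find $n\notin\mathcal Z$ with the same local data as $n_0$ for which the assumption just described is true. Let $R=\prod_{p\in\mathcal P}p^f$ with $f>v_p(n_0+j)+v_p(Q)$ for all $p\in\mathcal P$ and all $j$. If $n\equiv n_0\pmod R$, then $v_p(n+j)=v_p(n_0+j)$ for $p\in\mathcal P$, and $(n+j)/d_j\equiv(n_0+j)/d_j$ modulo $R/d_j$, which is a multiple of $Q$. Call $n\equiv n_0\pmod R$ \emph{clean} if for all $j<k$ no $p\in\mathcal E\setminus\mathcal P$ divides $n+j$ and no $p^2$ with $p\notin\mathcal P\cup\mathcal E$ divides $n+j$. Primes outside $\mathcal P$ exceed $k$, so each condition excludes exactly $k$ classes modulo $p$ or $p^2$ and leaves some class free. By the Chinese remainder theorem, the $n\equiv n_0\pmod R$ that satisfy the conditions for all $p\le y$ form a periodic set of density at least $\rho/R$, where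
\[
\rho=\prod_{p\in\mathcal E\setminus\mathcal P}\Bigl(1-\frac kp\Bigr)\prod_{p\notin\mathcal P\cup\mathcal E}\Bigl(1-\frac k{p^2}\Bigr)
\]
is positive because $\sum_{p\in\mathcal E}1/p<\infty$. For a modulus $g$ prime to $R$, at most $x/(Rg)+1$ integers $n\le x$ satisfy $n\equiv n_0\pmod R$ and $g\mid n+j$, and none do if $g>x+k$. Hence the number of $n\le x$ in the class of $n_0$ that violate a condition for some $p>y$ is at most
\[
\frac{kx}R\Bigl(\sum_{p\in\mathcal E,\ p>y}\frac1p+\sum_{p>y}\frac1{p^2}\Bigr)+k\pi(x+k)+k\sqrt{x+k}.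
\]
For $y$ large this is at most $\rho x/(2R)$ for all large $x$. So the clean $n$ have positive lower density, and there is a clean $n\notin\mathcal Z$. For this $n$, each $(n+j)/d_j$ is squarefree with all prime factors outside $\mathcal P\cup\mathcal E$, so $F_j((n+j)/d_j)=\psi_j((n+j)/d_j)=\psi_j((n_0+j)/d_j)$. Summing $F_j(n+j)$ over $j$ gives $0=L_n=\Phi_{\mathcal P}(n_0)$.

\emph{Step 2: $\psi_j=0$.} We change the class of $(n_0+j)/d_j$ modulo one prime power dividing $Q$ without changing anything else; this is possible when $n_0+j$ is divisible by a high power of that prime. Let $\mathcal P=\{p\le k\}\cup\{p\mid Q\}$. Fix $j$, a prime $p\mid Q$ with $s=v_p(Q)$, and an integer $\tilde u$ prime to $p$. Take $a\ge s+1+\max_{i\ne j}v_p(i-j)$, where $i$ runs over $0,\dots,k-1$, and $n_0=p^aw-j\ge1$ with $p\nmid w$. Take $f>v_r(n_0+i)+v_r(Q)$ for all primes $r\in\mathcal P\setminus\{p\}$ and all $i<k$. Choose $w'$ with $w'\equiv w\pmod{r^f}$ for all these $r$, with $w'\equiv\tilde uw\pmod{p^s}$, and with $n_0'=p^aw'-j\ge1$. Then $n_0'-n_0=p^a(w'-w)$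 is divisible by $p^a$ and by each $r^f$.

Let $i\ne j$. Both $n_0+i$ and $n_0'+i$ are congruent to $i-j$ modulo $p^a$, so both have $p$-valuation $v_p(i-j)\le a-s-1$; their $r$-valuations agree by the choice of $f$. Thus $d_i$ is the same for both, and $(n_0'-n_0)/d_i$ is divisible by $p^s$ and by each $r^{v_r(Q)}$, hence by $Q$. The $i$-th terms of $\Phi_{\mathcal P}(n_0)$ and $\Phi_{\mathcal P}(n_0')$ coincide. For $i=j$ the integers are $p^aw$ and $p^aw'$ with $p\nmid ww'$. The valuations agree again, $d_j=p^ad'$ with $p\nmid d'$, and the quotients $w/d'$ and $w'/d'$ satisfy $w'/d'\equiv\tilde u\,w/d'\pmod{p^s}$ and $w'/d'\equiv w/d'\pmod{Q/p^s}$. Therefore $0=\Phi_{\mathcal P}(n_0')-\Phi_{\mathcal P}(n_0)=\psi_j(u)$, where $u\in(\mathbb Z/Q)^*$ is the class with $u\equiv\tilde u\pmod{p^s}$ and $u\equiv1\pmod{Q/p^s}$. These classes, for all $p\mid Q$ and $\tilde u$, generate $(\mathbb Z/Q)^*$.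

\emph{Step 3.} Now $F_j(p)=0$ for all $p$ outside $\mathcal E\cup\{p\mid Q\}$, so the hypothesis holds with this larger exceptional set and $Q=1$. Step~1 with $\mathcal P=\{p\le k\}$ is \eqref{eq:localsum}. For a prime $p_1>k$, subtract \eqref{eq:localsum} from Step~1 with $\mathcal P=\{p\le k\}\cup\{p_1\}$; this gives $\sum_iF_i(p_1^{v_{p_1}(n+i)})=0$ for all $n$. Take $n=p_1^a-j\ge1$. Since $0<|i-j|<p_1$ for $i\ne j$, no other $n+i$ is divisible by $p_1$, and so $F_j(p_1^a)=0$.
\end{proof}

\section{Removing the divisibility condition}\label{sec:entropy}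

Relation \eqref{eq:dilated} is known when $p\mid n$. Look at the values of the $F_j$ on a window of length about $2kP$ placed at a random position $N$, and let $p\in\mathcal P_P$. The relation holds at those points $N+i$ of the window that are divisible by $p$. If the contents of the window carry almost no information about $N\bmod p$, then these points look like any others, and the relation must hold at most points. The entropy decrement argument shows that there is a scale $P$ at which this is so for most $p$.

\subsection{Admissible random integers}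

For random variables $X,X'$ with values in a countable set let $d(X,X')=\sup_A|\mathbb P(X\in A)-\mathbb P(X'\in A)|$ be the total variation distance of their laws. It equals half the $\ell^1$ distance of the laws, so $|\mathbb E\Psi(X)-\mathbb E\Psi(X')|\le2\sup|\Psi|\,d(X,X')$ for complex-valued $\Psi$; and $d(f(X),f(X'))\le d(X,X')$ for any function $f$. We shall need the result both for ordinary and for logarithmic averages, so we isolate the two properties that are used.

\begin{definition}\label{def:adm}
Let $0<\nu<1$. A finitely supported random variable $N$ in $\mathbb N$ is \emph{$\nu$-admissible} if (i) $d(N,N+1)\le\nu$, and (ii) $\mathbb P(N\in p\mathcal Z)\le\nu$ for all primes $p\le1/\nu$, where $p\mathcal Z=\{pm:m\in\mathcal Z\}$.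
\end{definition}

A $\nu$-admissible variable is $\nu'$-admissible for $\nu<\nu'<1$. By (i) and the triangle inequality,
\begin{equation}\label{eq:transl}
|\mathbb P(N+r\in A)-\mathbb P(N\in A)|\le r\nu\qquad(r\ge0,\ A\subset\mathbb N).
\end{equation}
In particular the probabilities of two classes modulo $g$ differ by at most $g\nu$; as their mean is $1/g$,
\begin{equation}\label{eq:equi}
|\mathbb P(N\equiv a\bmod g)-1/g|\le g\nu .
\end{equation}

\begin{lemma}\label{lem:adm}
Fix $\nu\in(0,1)$. \textup{(a)} For all large integers $Y$, the uniform variable on $\{Y,\dots,2Y-1\}$ is $\nu$-admissible. \textup{(b)} For all large $x$, the variable with $\mathbb P(N=n)=1/(n\Sigma)$ for $\sqrt x<n\le x$, where $\Sigma=\sum_{\sqrt x<n\le x}1/n$, is $\nu$-admissible.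
\end{lemma}

\begin{proof}
If the weights of $N$ are nonincreasing on an interval of integers and zero elsewhere, the $\ell^1$ distance between the laws of $N$ and $N+1$ telescopes to twice the largest weight. So $d(N,N+1)$ equals $1/Y$ in (a) and is at most $x^{-1/2}/\Sigma$ in (b), where $\Sigma=\frac12\log x+o(1)$. Let $Z(x)=\#(\mathcal Z\cap[1,x])=o(x)$. In (a), $\mathbb P(N\in p\mathcal Z)\le Z(2Y)/Y\to0$. In (b), $\mathbb P(N\in p\mathcal Z)\le\Sigma^{-1}\sum_{m\in\mathcal Z,\,m\le x}1/m$, and the last sum is $Z(x)/x+\int_1^xZ(v)v^{-2}\,dv=o(\log x)$.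
\end{proof}

\subsection{Entropy}

For random variables with finite range, let $\mathbf H(X)=-\sum_x\mathbb P(X=x)\log\mathbb P(X=x)$, let $\mathbf H(X|W)=\mathbf H(X,W)-\mathbf H(W)$, and let
\[
\mathbf I(X:Y|W)=\mathbf H(X|W)-\mathbf H(X|Y,W)=\mathbf H(Y|W)-\mathbf H(Y|X,W)
\]
be the conditional mutual information; without $W$ we write $\mathbf I(X:Y)$. We use the following standard facts.
\begin{enumerate}
\item[(E1)] $0\le\mathbf H(X|W)\le\mathbf H(X)\le\log m$ if $X$ takes at most $m$ values; $\mathbf H(X|Y,W)\le\mathbf H(X|W)$; and $\mathbf H(X_1,\dots,X_s|W)\le\sum_i\mathbf H(X_i|W)$.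
\item[(E2)] $\mathbf H(X|W)$ and $\mathbf I(X:Y|W)$ are the averages over $w$, with weights $\mathbb P(W=w)$, of the entropy and mutual information under the law conditioned on $W=w$.
\item[(E3)] Chain rule: $\mathbf I(X:(Y_1,\dots,Y_s)|W)=\sum_i\mathbf I(X:Y_i|Y_1,\dots,Y_{i-1},W)$.
\item[(E4)] Pinsker's inequality: if $Y'$ has the law of $Y$ and is independent of $X$, then $d((X,Y),(X,Y'))\le\sqrt{\mathbf I(X:Y)/2}$.
\item[(E5)] Continuity: entropy is a uniformly continuous function on the compact simplex of laws on a set of $m$ elements. So $|\mathbf H(X)-\mathbf H(X')|$ is bounded by a function of $m$ and $d(X,X')$ alone that tends to $0$ with $d(X,X')$.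
\end{enumerate}

\subsection{The dilated relation at most points}

\begin{lemma}\label{lem:entropy}
For $\delta_1>0$ and an integer $P_0\ge3$ there are $P_1$ and $\nu>0$, depending only on $k,\delta_1,P_0$, such that for every $\nu$-admissible $N$ there is an integer $P\in[P_0,P_1]$ for which all but at most $\delta_1|\mathcal P_P|$ primes $p\in\mathcal P_P$ satisfy
\begin{equation}\label{eq:good}
\mathbb P\Bigl(\sum_{j<k}F_j(N+pj)=\gamma_p\Bigr)\ge1-\delta_1 .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Parameters.} Put $D_k=1+2k/c_0$. Choose $K\in\mathbb N$ and $\xi\in(0,1)$, and enlarge $P_0$, so that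
\[
\frac{4\pi k}K\le\frac{\delta_1}4,\qquad4\sqrt{D_k}\,\xi^{1/4}\le\frac{\delta_1}4,\qquad\sqrt\xi\le\delta_1,\qquad\frac{4k}{P_0}\le\frac{\delta_1}4,\qquad P_0\ge16.
\]
Define $P^{(0)}=P_0$, $P^{(i+1)}=s_iP^{(i)}$, $s_i=\lceil2a_i/\xi\rceil$, where $a_i=\log P^{(i)}$. We claim $\sum_i1/a_i=\infty$. Indeed $a_i\ge\log16$, so $\log a_i\ge1$; $a_i\to\infty$ since $s_i\ge2$; and $a_{i+1}-a_i\le\log a_i+\log(3/\xi)$. As $\log\log$ is concave on $(1,\infty)$,
\[
\log\log a_{i+1}-\log\log a_i\le\frac{a_{i+1}-a_i}{a_i\log a_i}\le\frac{1+\log(3/\xi)}{a_i},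
\]
and the left sides have a divergent sum. Fix $J$ with $\sum_{i<J}\xi/(2a_i)>k\log K+1$ and put $P_1=P^{(J)}$. In this proof $o(1)$ denotes a quantity bounded by a function of $\nu,k,\delta_1,P_0$ alone that tends to $0$ as $\nu\to0$. We assume $2P_1\le1/\nu$.

\emph{Encoding the window.} Entropy bounds need an alphabet of bounded size, so the values of $F_j$ must be rounded to $K$ levels; but rounding alone cannot tell $0$ from a small element of $T$. We therefore multiply by a random integer first. Given $N$, choose $r$ such that $\ell^r$ kills $F_j(n)$ for all $j$ and all $n\le\max\operatorname{supp}N+2kP_1$. Let $\theta$ be uniform on $\{0,\dots,\ell^r-1\}$ and independent of $N$. For $u\in T$ with $\ell^ru=0$, summing a geometric series gives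
\begin{equation}\label{eq:detect}
\mathbb E_\theta\,e(\theta u)=1_{u=0}.
\end{equation}
Let $x_j(n)=\lfloor K\{\theta F_j(n)\}\rfloor\in\{0,\dots,K-1\}$, where $\{\cdot\}$ is the representative in $[0,1)$, and let $x(n)=(x_j(n))_{j<k}$. For $M\le2kP_1$ put $X_M=(x(N+1),\dots,x(N+M))$ and $\varrho(M)=\mathbf H(X_M|\theta)/M$; by (E1), $0\le\varrho(M)\le k\log K$. We always condition on $\theta$, so its large range never enters: conditioned on $\theta=t$, the variables below are functions of $N$, whose law is unchanged, with values in sets of size bounded in terms of $k,K,P_1$. Hence (E5) applies uniformly in $t$, $r$, $N$ and the $F_j$.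

\emph{Entropy decrement.} Let $P=P^{(i)}$ with $i<J$, $s=s_i$, $M=2kP$, $Q_P=\prod_{p\in\mathcal P_P}p$ and $Y=N\bmod Q_P$. Since $Q_P$ divides $\binom{2P}P\le4^P$, we have $\log Q_P\le2P\le M$. Split $X_{sM}$ into blocks $B_0,\dots,B_{s-1}$ of length $M$, and let $Y_b=(N+bM)\bmod Q_P$. For fixed $\theta$, the pair $(B_b,Y_b)$ is the same function of $N+bM$ as $(X_M,Y)$ is of $N$, so by \eqref{eq:transl} their laws are within $bM\nu$. Since $Y$ and $Y_b$ determine each other, (E2) and (E5) give
\[
\mathbf H(B_b|Y,\theta)=\mathbf H(B_b,Y_b|\theta)-\mathbf H(Y_b|\theta)=\mathbf H(X_M|Y,\theta)+o(1).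
\]
Therefore, by (E1),
\[
\mathbf H(X_{sM}|\theta)\le\mathbf H(Y|\theta)+\sum_{b<s}\mathbf H(B_b|Y,\theta)\le M+s\,\mathbf H(X_M|\theta)-s\,\mathbf I(X_M:Y|\theta)+o(1).
\]
The point is that the information about $Y$ is gained in each of the $s$ blocks but paid for only once. Dividing by $sM=2kP^{(i+1)}$ and using $1/s\le\xi/(2a_i)$, we see that $\mathbf I(X_M:Y|\theta)\ge\xi M/a_i$ implies
\[
\varrho(2kP^{(i+1)})\le\varrho(2kP^{(i)})-\frac\xi{2a_i}+o(1).
\]
If this happened for all $i<J$, with $\nu$ so small that the $J$ error terms sum to at most $1$, then $\varrho(2kP_1)<k\log K-(k\log K+1)+1=0$, which is impossible. So for some $P=P^{(i)}\in[P_0,P_1]$, now fixed together with $M=2kP$ and $Y$,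
\begin{equation}\label{eq:smallinfo}
\mathbf I(X_M:Y|\theta)<2k\xi P/\log P .
\end{equation}

\emph{Single primes.} The bound \eqref{eq:smallinfo} is a small multiple of the number of primes in $\mathcal P_P$, and this is just enough to control one prime at a time. Let $Y_p=N\bmod p$ and $Y_{<p}=(Y_{p'})_{p'\in\mathcal P_P,\,p'<p}$; by the Chinese remainder theorem $Y$ and $(Y_p)_{p\in\mathcal P_P}$ determine each other. Since $\theta$ is independent of $N$, we have $\mathbf H(Y_p|Y_{<p},\theta)=\mathbf H(Y_p|Y_{<p})=\mathbf H(Y_p|\theta)-\mathbf I(Y_p:Y_{<p})$. With $\mathbf H(Y_p|X_M,Y_{<p},\theta)\le\mathbf H(Y_p|X_M,\theta)$ and (E3) this gives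
\[
\mathbf I(X_M:Y|\theta)=\sum_{p\in\mathcal P_P}\mathbf I(X_M:Y_p|Y_{<p},\theta)\ge\sum_{p\in\mathcal P_P}\bigl(\mathbf I(X_M:Y_p|\theta)-\mathbf I(Y_p:Y_{<p})\bigr).
\]
By \eqref{eq:equi}, $Y$ is within $Q_P^2\nu$ of the uniform law on $\mathbb Z/Q_P$, under which the $Y_p$ are independent; so $\mathbf I(Y_p:Y_{<p})=o(1)$ by (E5). As $|\mathcal P_P|\ge c_0P/\log P$, the average of $\mathbf I(X_M:Y_p|\theta)$ over $p\in\mathcal P_P$ is at most $2k\xi/c_0+o(1)\le D_k\xi$ for small $\nu$. By Markov's inequality, $\mathbf I(X_M:Y_p|\theta)\le D_k\sqrt\xi$ for all but $\sqrt\xi|\mathcal P_P|\le\delta_1|\mathcal P_P|$ primes $p$. Fix such a $p$; we prove \eqref{eq:good} for it. Let $Y'$ have the law of $Y_p$ and be independent of $(N,\theta)$. By (E4) for each value of $\theta$, (E2) and Jensen's inequality,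
\begin{equation}\label{eq:pinsker}
\mathbb E_\theta\,d\bigl((X_M,Y_p),(X_M,Y')\bigr)\le\sqrt{D_k}\,\xi^{1/4}.
\end{equation}

\emph{The test function.} For $1\le i\le2P$ put $u_i=\sum_jF_j(N+i+pj)-\gamma_p$ and
\[
\phi_i=e\Bigl(\sum_{j<k}\frac{x_j(N+i+pj)}K-\theta\gamma_p\Bigr),\qquad\Psi(X_M,a)=\sum_{1\le i\le2P}1_{a\equiv-i\bmod p}\ \phi_i .
\]
For fixed $\theta$, $\phi_i$ is a function of $X_M$, because $1\le i+pj\le2P+2P(k-1)=M$. Each $x_j/K$ is within $1/K$ of $\{\theta F_j\}$, so $|\phi_i-e(\theta u_i)|\le2\pi k/K$. Since $p>P$, at most two $i\le2P$ lie in a given class modulo $p$, so $|\Psi|\le2$, and \eqref{eq:pinsker} gives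
\begin{equation}\label{eq:compare}
|\mathbb E\Psi(X_M,Y_p)-\mathbb E\Psi(X_M,Y')|\le4\sqrt{D_k}\,\xi^{1/4}.
\end{equation}

\emph{The first expectation} is $\sum_i\mathbb E[1_{p\mid N+i}\,\phi_i]$. Suppose $p\mid n=N+i$, $n\notin p\mathcal Z$, and $p^2\nmid n+pj$ for all $j$. Then $m=n/p$ has $L_m=0$ and $p\nmid m+j$ for all $j$, so \eqref{eq:dilated} gives $u_i=0$ and $\operatorname{Re}\phi_i\ge1-2\pi k/K$. For the other $i$ with $p\mid N+i$, which we call exceptional, $\operatorname{Re}\phi_i\ge-1\ge1-2\pi k/K-2$. By \eqref{eq:equi}, the expected number of $i$ with $p\mid N+i$ is $2P/p+o(1)$, and the expected number with $p^2\mid N+i+pj$ for some $j$ is at most $2Pk/p^2+o(1)\le2k/P+o(1)$. By (ii) and \eqref{eq:transl}, $\mathbb P(N+i\in p\mathcal Z)\le(1+i)\nu=o(1)$. Hence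
\[
\operatorname{Re}\mathbb E\Psi(X_M,Y_p)\ge\frac{2P}p\Bigl(1-\frac{2\pi k}K\Bigr)-\frac{4k}P-o(1).
\]

\emph{The second expectation} is $\sum_i\mathbb P(Y'\equiv-i)\,\mathbb E\phi_i=\sum_i(\frac1p+o(1))\mathbb E\phi_i$. Let $\pi_p$ be the probability in \eqref{eq:good}. The variable $u_i$ depends on $N$ only and is killed by $\ell^r$, so \eqref{eq:detect} and \eqref{eq:transl} give $\mathbb E\,e(\theta u_i)=\mathbb P(u_i=0)\le\pi_p+i\nu$. Hence
\[
\operatorname{Re}\mathbb E\Psi(X_M,Y')\le\frac{2P}p\Bigl(\pi_p+\frac{2\pi k}K\Bigr)+o(1).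
\]
Insert both bounds into \eqref{eq:compare} and divide by $2P/p\ge1$:
\[
1-\pi_p\le\frac{4\pi k}K+\frac{4k}P+4\sqrt{D_k}\,\xi^{1/4}+o(1)\le\frac34\delta_1+o(1),
\]
which is at most $\delta_1$ for small $\nu$.
\end{proof}

\section{Elimination along progressions of primes}\label{sec:elim}

The elimination of Section~\ref{sec:method} needs $k$ primes in arithmetic progression, all satisfying \eqref{eq:good}. We do not know which primes these are, only that they form most of $\mathcal P_P$; and in Section~\ref{sec:order} we shall need a positive proportion of all common differences $h\le P$. Both requirements follow from first and second moment counts, which are given by the theorem on linear equations in primes. Let $\Lambda$ be the von Mangoldt function ($\Lambda(p^a)=\log p$ for $a\ge1$, and $\Lambda=0$ at all other integers).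

\begin{theorem}[Green--Tao {\cite[Main Theorem]{GT}}, unconditional by \cite{GT2} and \cite{GTZ}]\label{thm:GT}
Let $\psi_1,\dots,\psi_t:\mathbb Z^d\to\mathbb Z$ be fixed non-constant affine-linear forms, no two with proportional linear parts, and let $\Omega\subset[-R,R]^d$ be convex. Then, as $R\to\infty$ and uniformly in $\Omega$,
\[
\sum_{\mathbf n\in\Omega\cap\mathbb Z^d}\ \prod_{i\le t}\Lambda(\psi_i(\mathbf n))=\beta_\infty\prod_p\beta_p+o(R^d),
\]
where $\beta_\infty$ is the volume of $\Omega\cap\{\psi_i>0\ \forall i\}$ and $\beta_p$, the average of $\prod_i\frac p{p-1}1_{p\nmid\psi_i(\mathbf n)}$ over $\mathbf n\in(\mathbb Z/p)^d$, satisfies $\beta_p=1+O(p^{-2})$.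
\end{theorem}

\begin{lemma}\label{lem:AP}
There are $\alpha_k\in(0,1]$, $\delta_k>0$ and $P_0(k)$ such that if $P\ge P_0(k)$ and $\mathcal G\subset\mathcal P_P$ has $|\mathcal P_P\setminus\mathcal G|\le\delta_k|\mathcal P_P|$, then at least $\alpha_kP$ integers $h\in[1,P]$ admit a $y$ with $y,y+h,\dots,y+(k-1)h\in\mathcal G$.
\end{lemma}

\begin{proof}
For $h\ge1$ let $r(h)$, respectively $r_{\mathcal G}(h)$, count the $y$ with $y+th$ in $\mathcal P_P$, respectively in $\mathcal G$, for all $0\le t<k$. Both vanish for $h>P$. We apply Theorem~\ref{thm:GT} three times with $R=2P$; below $a,b>0$ depend only on $k$, and $P$ is large.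

(a) \emph{Lower bound for the number of progressions.} Take the forms $y+th$, with coefficient vectors $(1,t)$, on the triangle $\{y\ge P,\ h\ge0,\ y+(k-1)h\le2P\}$ of area $P^2/(2k-2)$. Each $\beta_p$ is positive, since all forms equal $1$ at $(y,h)=(1,0)$; with $\beta_p=1+O(p^{-2})$ this gives $\prod_p\beta_p>0$. Every term is at most $\log^k(2P)$. There are $O(P)$ points with $h=0$ or $y=P$ and $O_k(P^{3/2})$ points at which some $y+th$ is a proper prime power; together they contribute $o(P^2)$. The other nonzero terms are progressions counted by $r$. Hence $\sum_hr(h)\ge aP^2/\log^kP$.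

(b) \emph{No difference is too popular.} Take the $2k$ forms $y+th$, $y'+th$, with coefficient vectors $(1,0,t)$, $(0,1,t)$, on $[P,2P]^2\times[1,P]$. Since $\Lambda(p)\ge\log P$ on $\mathcal P_P$, we get $\sum_hr(h)^2\le bP^3/\log^{2k}P$.

(c) \emph{No prime is too popular.} Fix $t<k$ and let $d_t(w)$ be the number of $h\in[1,P]$ with $w+(s-t)h\in\mathcal P_P$ for all $0\le s<k$, that is, the number of progressions whose $t$-th term is $w$. Take the $2k-1$ forms $w$, $w+(s-t)h$, $w+(s-t)h'$ ($s\ne t$), with coefficient vectors $(1,0,0)$, $(1,s-t,0)$, $(1,0,s-t)$, on $[P,2P]\times[1,P]^2$. We get $\sum_{w\in\mathcal P_P}d_t(w)^2\le bP^3/\log^{2k-1}P$ after enlarging $b$.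

By the Cauchy--Schwarz inequality, (c) and $|\mathcal P_P|=O(P/\log P)$, the number of progressions in $\mathcal P_P$ with a term outside $\mathcal G$ is at most
\[
\sum_{t<k}\ \sum_{w\in\mathcal P_P\setminus\mathcal G}d_t(w)\le k\,(\delta_k|\mathcal P_P|)^{1/2}\Bigl(\frac{bP^3}{\log^{2k-1}P}\Bigr)^{1/2}=O_k\Bigl(\delta_k^{1/2}\frac{P^2}{\log^kP}\Bigr).
\]
For small $\delta_k$ this leaves $\sum_hr_{\mathcal G}(h)\ge\frac a2P^2/\log^kP$. By Cauchy--Schwarz again, $r_{\mathcal G}\le r$ and (b),
\[
\#\{h:r_{\mathcal G}(h)>0\}\ge\frac{(\sum_hr_{\mathcal G}(h))^2}{\sum_hr(h)^2}\ge\frac{a^2}{4b}P .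
\]
Take $\alpha_k=\min(1,a^2/(4b))$.
\end{proof}

Let $B=\operatorname{lcm}(1,\dots,k)$. The elimination produces differences with steps $|i-j|h$; passing to the common multiple $Bh$ puts the result in one form for all $j$. We use repeatedly the following observation. If $A\in\mathbb Z[z]$ has $t$ nonzero coefficients and degree at most $g$, and $\Theta:\mathbb N\to Z(\ell^\infty)$ has $\mathbb P(\Theta(N)\ne0)\le\epsilon$, then by \eqref{eq:transl}
\begin{equation}\label{eq:union}
\mathbb P\bigl(A(E)\Theta(N)\ne0\bigr)\le t(\epsilon+g\nu),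
\end{equation}
since $A(E)\Theta(N)\ne0$ forces $\Theta(N+b)\ne0$ for one of $t$ shifts $b\le g$.

\begin{lemma}\label{lem:poly}
For $\delta>0$ and an integer $P_0\ge3$ there are $P_1$ and $\nu>0$, depending only on $k,\delta,P_0$, such that for every $\nu$-admissible $N$ there are an integer $P\in[P_0,P_1]$ and a set $\mathcal H$ of integers in $[1,P]$ with $|\mathcal H|\ge\alpha_kP$ and
\[
\mathbb P\bigl((E^{Bh}-1)^kF_j(N)=0\bigr)\ge1-\delta\qquad(h\in\mathcal H,\ 0\le j<k).
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:entropy} with $\delta_1=\min(\delta_k,\delta2^{-k-1}B^{-k})$ and with $P_0$ enlarged to at least $P_0(k)$; we may decrease the resulting $\nu$, and $o(1)$ has the same meaning as there. Let $\mathcal G$ be the set of $p\in\mathcal P_P$ satisfying \eqref{eq:good} and let $\mathcal H$ be given by Lemma~\ref{lem:AP}. Fix $h\in\mathcal H$, primes $p_t=y+th\in\mathcal G$ for $0\le t<k$, and $j$. Put $x=N+k^2P$, and for each subset $I\subset\{0,\dots,k-1\}\setminus\{j\}$ put $x_I=x-h\sum_{i\in I}i\ge N$. By \eqref{eq:good}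 and \eqref{eq:transl}, with probability at least $1-2^{k-1}\delta_1-o(1)$ all $2^{k-1}$ relations
\[
\sum_{i'<k}F_{i'}(x_I+p_{|I|}\,i')=\gamma_{p_{|I|}}
\]
hold; for $k=3$, $j=0$ these are the four relations of Section~\ref{sec:method}. The arguments are
\[
x_I+p_{|I|}\,i'=x+yi'+h\sum_{i\in I}(i'-i).
\]
Add the relations with signs $(-1)^{|I|}$. For $i'\ne j$, the argument of $F_{i'}$ does not change when $i'$ is added to $I$, so the terms for $I$ and $I\cup\{i'\}$ ($i'\notin I$) cancel. The terms of $F_j$ are the expansion of the product $\prod_{i\ne j}(1-E^{(j-i)h})$ applied at $x+yj$. Write $1-E^b=-(E^b-1)$ for the $j$ factors with $i<j$, and $1-E^{-b}=E^{-b}(E^b-1)$ for those with $i>j$. The result is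
\[
U(E)F_j(N+r_1)=C,\qquad U(z)=\prod_{i\ne j}(z^{|i-j|h}-1),
\]
where $C=(-1)^j\sum_I(-1)^{|I|}\gamma_{p_{|I|}}$ does not depend on $N$ and $r_1=k^2P+yj-h\sum_{i>j}(i-j)$ satisfies $0\le r_1\le3k^2P_1$. By \eqref{eq:transl}, $\Theta(n)=U(E)F_j(n)-C$ has $\mathbb P(\Theta(N)\ne0)\le2^{k-1}\delta_1+o(1)$. The operator $E^h-1$ kills the constant $C$, so by \eqref{eq:union} $(E^h-1)U(E)F_j(N)\ne0$ with probability at most $2^k\delta_1+o(1)$.

Now $(z^h-1)U(z)$ is a product of $k$ factors $z^{bh}-1$ with $1\le b<k$, hence $b\mid B$. So $(z^{Bh}-1)^k=A(z)(z^h-1)U(z)$, where $A$ is a product of $k$ polynomials $1+z^{bh}+\dots+z^{(B-b)h}$ with at most $B$ terms each. Thus $A$ has at most $B^k$ nonzero coefficients and degree at most $kBP_1$, and \eqref{eq:union} bounds the failure probability by $B^k2^k\delta_1+o(1)\le\delta/2+o(1)\le\delta$ for small $\nu$.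
\end{proof}

\section{The values have bounded order}\label{sec:order}

Let $G=\ell^mF_j$, let $S$ be the set of prime powers at which $G\ne0$, and let $\sigma$ be the sum of $1/q$ over the $q\in S$ up to the size of $N$. Suppose $\sigma$ is small. Then $N$ is exactly divisible by precisely one element of $S$ with probability of order $\sigma$, and in that case $G(N)\ne0$. If none of $N+Bh,\dots,N+kBh$ is exactly divisible by an element of $S$, the $k$-th difference of $G$ at $N$ is $\pm G(N)\ne0$, which Lemma~\ref{lem:poly} says is rare. One expects the neighbors to interfere only with probability of order $\sigma^2$. This leads to an inequality $\sigma/2\le\delta+O(\sigma^2)$, which forbids an interval of values of $\sigma$. As the scale grows, $\sigma$ grows in tiny steps; if it starts at $0$, it stays below the forbidden interval forever. Multiplication by $\ell^m$ makes it start at $0$, provided that the starting scale can be chosen \emph{before} $m$. So all estimates must be uniform in $S$.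

The interference of $N$ and $N+iBh$ is a correlation at a fixed distance. Averaged over the $\alpha_kP$ available values of $h$, it is bounded by an average over a short interval, and there the following theorem applies uniformly.

\begin{theorem}[Matom\"aki--Radziwi\l\l\ {\cite[Theorem 1]{MR}}]\label{thm:MR}
There are absolute constants $C,C'$ such that for every multiplicative $f:\mathbb N\to[-1,1]$, all $2\le H\le Y$ and $\epsilon>0$,
\[
\Bigl|\frac1H\sum_{x\le n\le x+H}f(n)-\frac1Y\sum_{Y\le n\le2Y}f(n)\Bigr|\le\epsilon+C'\frac{\log\log H}{\log H}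
\]
for all but at most $CY\bigl(\frac{(\log H)^{1/3}}{\epsilon^2H^{\epsilon/25}}+\frac1{\epsilon^2(\log Y)^{1/50}}\bigr)$ integers $x\in[Y,2Y]$.
\end{theorem}

Taking $\epsilon=\tau/2$, then $H$ large, then $Y$ large, we obtain the form that we use: for each $\tau\in(0,1)$ there is $H_\tau$, and for each $H\ge H_\tau$ there is $Y_{\tau,H}$, such that for all $Y\ge Y_{\tau,H}$ and \emph{every} such $f$ the two averages differ by at most $\tau$ for all but $\tau Y$ integers $x\in[Y,2Y]$.

\begin{proposition}\label{prop:order}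
There is $m\ge0$ with $\ell^mF_j(p^a)=0$ for all $j$, all $p>k$ and all $a\ge1$.
\end{proposition}

\begin{proof}
\emph{Parameters.} Put
\[
C_k=\frac{kB}{\alpha_k},\qquad\sigma_*=\frac1{8(1+kC_k)},\qquad\delta=\frac{\sigma_*}{16},\qquad\tau=\frac{\sigma_*}{64kC_k}.
\]
Let $P_1,\nu$ be given by Lemma~\ref{lem:poly} for this $\delta$ and an integer $P_0\ge\max(3,H_\tau,1/\tau)$. Let $N$ be uniform on $\{Y,\dots,2Y-1\}$. For large $Y$ it is $\nu$-admissible by Lemma~\ref{lem:adm}, and we obtain $P\in[P_0,P_1]$ and $\mathcal H$, which depend on $Y$ but not on the $j,m$ below. Put $H=kBP$. Then $H\ge H_\tau$, $1/H\le\tau$, and $H$ takes finitely many values, so $Y\ge Y_{\tau,H}$ for all large $Y$.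

Fix $j$ and $m\ge0$. Let $G=\ell^mF_j$, let $S$ be the set of prime powers $q$ with $G(q)\ne0$, and put
\[
\sigma=\sigma(Y)=\sum_{q\in S,\ q\le2Y}\frac1q,\qquad\omega_S(n)=\#\{q\in S:q\,\|\,n\},\qquad\mathcal B=\{n:\omega_S(n)\ge1\}.
\]
Since $G(n)=\sum_{q\|n}G(q)$, we have $G(n)=0$ if $n\notin\mathcal B$ and $G(n)\ne0$ if $\omega_S(n)=1$. The function $u=1-1_{\mathcal B}$ is multiplicative with values in $\{0,1\}$. Put $\eta=\#(\mathcal B\cap[Y,2Y])/Y$, so $\mathbb P(N\in\mathcal B)\le\eta\le1+1/Y$. In this proof $o(1)$ refers to $Y\to\infty$ and is uniform in $j$ and $m$.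

\emph{One point.} There are $o(Y)$ prime powers up to $2Y$, and $[Y,2Y]$ contains at most $Y/q+1$ multiples of $q$; so $\eta\le\sigma+o(1)$. For $q=p^a$ we have $\mathbb P(q\,\|\,N)\ge(\frac1q-\frac1Y)-(\frac1{pq}+\frac1Y)\ge\frac1{2q}-\frac2Y$, so $\mathbb E\,\omega_S(N)\ge\frac\sigma2-o(1)$. The quantity $\omega_S(\omega_S-1)(N)$ counts ordered pairs of distinct $q,q'\in S$ exactly dividing $N$; these are coprime with $qq'\mid N$. Hence
\[
\mathbb E\,\omega_S(\omega_S-1)(N)\le\sum_{\substack{q,q'\in S,\ (q,q')=1\\ qq'\le2Y}}\Bigl(\frac1{qq'}+\frac1Y\Bigr)\le\sigma^2+o(1).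
\]
Here we used that the number of pairs of prime powers $q<q'$ with $qq'\le2Y$ is $O\bigl(\sum_{q\le\sqrt{2Y}}\frac Y{q\log Y}\bigr)=O(Y\log\log Y/\log Y)$. Since $1_{w=1}\ge w-w(w-1)$ for integers $w\ge0$,
\begin{equation}\label{eq:onepoint}
\mathbb P(\omega_S(N)=1)\ge\frac\sigma2-\sigma^2-o(1).
\end{equation}

\emph{Two points.} The long average of $u$ is $(Y+1)/Y-\eta\ge1-\eta$. By Theorem~\ref{thm:MR}, for all but $\tau Y$ integers $x\in[Y,2Y]$,
\[
\#(\mathcal B\cap[x,x+H])=H+1-\sum_{x\le n\le x+H}u(n)\le H(\eta+\tau)+1;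
\]
for the other $x$ we use the bound $H+1$. Fix $1\le i\le k$. The numbers $iBh$, $h\in\mathcal H$, are distinct and at most $H$, and $1/|\mathcal H|\le1/(\alpha_kP)=C_k/H$. Hence
\begin{align}
\frac1{|\mathcal H|}\sum_{h\in\mathcal H}\mathbb P(N\in\mathcal B,\ N+iBh\in\mathcal B)&\le\frac{C_k}H\,\mathbb E\bigl[1_{\mathcal B}(N)\,\#(\mathcal B\cap[N,N+H])\bigr]\notag\\
&\le C_k\Bigl[\Bigl(\eta+\tau+\frac1H\Bigr)\eta+\Bigl(1+\frac1H\Bigr)\tau\Bigr]\notag\\
&\le C_k(\eta^2+4\tau)+o(1).\label{eq:twopoint}
\end{align}

\emph{The forbidden interval.} Let $h\in\mathcal H$. If $\omega_S(N)=1$ and $N+iBh\notin\mathcal B$ for $1\le i\le k$, then $(E^{Bh}-1)^kG(N)=(-1)^kG(N)\ne0$, and therefore $(E^{Bh}-1)^kF_j(N)\ne0$, since the former is $\ell^m$ times the latter. By Lemma~\ref{lem:poly} this has probability at most $\delta$. As $\omega_S(N)=1$ implies $N\in\mathcal B$,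
\[
\delta\ge\mathbb P(\omega_S(N)=1)-\sum_{i=1}^k\mathbb P(N\in\mathcal B,\ N+iBh\in\mathcal B).
\]
Average over $h\in\mathcal H$ and use \eqref{eq:onepoint} and \eqref{eq:twopoint}. If $\sigma\le1$, then $\eta^2\le\sigma^2+o(1)$ and
\[
\frac\sigma2\le\delta+(1+kC_k)\sigma^2+4kC_k\tau+o(1)=(1+kC_k)\sigma^2+\frac{\sigma_*}8+o(1).
\]
If $\sigma\in[\sigma_*/2,\sigma_*]$, then $(1+kC_k)\sigma^2\le\sigma/8$, so $\frac3{16}\sigma_*\le\frac38\sigma\le\frac18\sigma_*+o(1)$, which is false for large $Y$. Thus there is an integer $Y_1>2/\sigma_*$, \emph{independent of $j$ and $m$}, such that $\sigma(Y)\notin[\sigma_*/2,\sigma_*]$ for all integers $Y\ge Y_1$.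

\emph{Conclusion.} Now choose $m$ such that $\ell^m$ kills $F_j(q)$ for all $j$ and all prime powers $q\le2Y_1$. For each $j$ we have $\sigma(Y_1)=0$ and $\sigma(Y+1)-\sigma(Y)\le\frac1{2Y+1}+\frac1{2Y+2}<\frac1Y<\frac{\sigma_*}2$ for $Y\ge Y_1$. If $\sigma(Y)<\sigma_*/2$, then $\sigma(Y+1)<\sigma_*$, hence $\sigma(Y+1)<\sigma_*/2$. So $\sigma(Y)<\sigma_*/2$ for all $Y\ge Y_1$, and the primes $p$ with $\ell^mF_j(p)\ne0$ for some $j$ have a convergent sum of reciprocals. Lemma~\ref{lem:local}, applied to $(\ell^mF_j)_j$ with $Q=1$, gives the proposition.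
\end{proof}

\section{Values killed by $\ell$}\label{sec:torsion}

The argument of Section~\ref{sec:order} cannot lower $m$, because without the factor $\ell^m$ the sum $\sigma$ may lie above the forbidden interval from the start. We now use multiplicativity differently. The vanishing of a $k$-th difference is a correlation of the multiplicative function $e(F_j)$ at $k+1$ points, whereas the theorem we want to use concerns two points. For values killed by $\ell$, the congruence $(z-1)^s\equiv z^s-1\pmod\ell$ closes this gap. We quote the theorem in the case of the two forms $n$ and $n+b$.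

\begin{theorem}[Tao {\cite[Theorem 1.3]{Tao}}]\label{thm:Tao}
Let $b\ge1$ be an integer, let $\varepsilon>0$, let $A$ be sufficiently large in terms of $\varepsilon$ and $b$, and let $x\ge w\ge A$. Let $g_1,g_2$ be multiplicative functions with $|g_1|,|g_2|\le1$. If
\[
\sum_{p\le x}\frac{1-\operatorname{Re}g_1(p)\overline{\chi(p)}p^{-it}}p\ge A
\]
for all Dirichlet characters $\chi$ of period at most $A$ and all real $t$ with $|t|\le Ax$, then
\[
\Bigl|\sum_{x/w<n\le x}\frac{g_1(n)g_2(n+b)}n\Bigr|\le\varepsilon\log w .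
\]
\end{theorem}

A large correlation thus forces $g_1(p)$ to be close to $\chi(p)p^{it}$ on average over $p\le x$, with $t$ depending on $x$. Our $g_1$ takes values in roots of unity of bounded order; raising to a power leaves the statement that $p^{i\kappa}$ is close to $1$. We must show that this forces $\kappa$ to be very small. It is a statement about the size of $\zeta(s)$ near the line $\operatorname{Re}s=1$, and since $|\kappa|$ may be as large as $x$, we need a bound $o(\log|\kappa|)$ rather than $O(\log|\kappa|)$.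

\subsection{An upper bound for $\zeta$ and its consequence}

For $s=\sigma+i\kappa$ with $\sigma>1$ and $u\ge1$, partial summation gives
\[
\zeta(s)-\sum_{n\le u}n^{-s}=\frac{u^{1-s}}{s-1}+\{u\}u^{-s}-s\int_u^\infty\{v\}v^{-s-1}\,dv,
\]
and hence
\begin{equation}\label{eq:zetaapprox}
\Bigl|\zeta(s)-\sum_{n\le u}n^{-s}\Bigr|\le\frac1{|s-1|}+1+\frac{|s|}u .
\end{equation}
We also recall van der Corput's $r$-th derivative test. Let $r\ge2$, $\mathsf K=2^{r-1}$, $\mu\ge1$, and let $f$ be real with $r$ continuous derivatives on $[W,W']$, where $W'-W\ge1$, and $\lambda\le|f^{(r)}|\le\mu\lambda$ there. Then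
\[
\sum_{W<n\le W'}e(f(n))\ll_{r,\mu}(W'-W)\lambda^{1/(2\mathsf K-2)}+(W'-W)^{1-2/\mathsf K}\lambda^{-1/(2\mathsf K-2)}.
\]

\begin{lemma}\label{lem:zeta}
For each $\epsilon\in(0,1)$ there is $C_\epsilon$ with $|\zeta(\sigma+i\kappa)|\le\epsilon\log|\kappa|+C_\epsilon$ for $1<\sigma\le2$, $|\kappa|\ge2$.
\end{lemma}

\begin{proof}
By \eqref{eq:zetaapprox} with $u=|\kappa|$, $\zeta(\sigma+i\kappa)=\sum_{n\le|\kappa|}n^{-\sigma-i\kappa}+O(1)$. The terms $n\le|\kappa|^\epsilon$ contribute at most $\epsilon\log|\kappa|+1$. Let $W=|\kappa|^\vartheta$ with $\epsilon\le\vartheta\le1$, and $W<W'\le2W$. We choose the order of the derivative so that it is a negative power of $W$ that is neither too large nor too small: let $r$ be the least integer with $r\ge1/\vartheta+1/2$. Then $2\le r\le1/\epsilon+2$ and $\vartheta/2\le r\vartheta-1\le3\vartheta/2$, so $\lambda=|\kappa|W^{-r}=|\kappa|^{1-r\vartheta}$ satisfies $W^{-3/2}\le\lambda\le W^{-1/2}$. For $f(v)=-\frac\kappa{2\pi}\log v$ we have $|f^{(r)}(v)|=\frac{(r-1)!}{2\pi}|\kappa|v^{-r}\asymp_r\lambda$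 on $[W,2W]$. The test gives
\[
\sum_{W<n\le W'}n^{-i\kappa}\ll_rW\cdot W^{-\frac1{4(\mathsf K-1)}}+W^{1-\frac2{\mathsf K}}\cdot W^{\frac3{2\mathsf K}}\ll W^{1-\frac1{4\mathsf K}},
\]
where we used $2\mathsf K-2\ge\mathsf K$ in the second term; if $W'-W<1$ the sum has at most one term and the bound is trivial. As $r$ is bounded in terms of $\epsilon$, the sum is $\ll_\epsilon W^{1-c}$ with $c=c(\epsilon)>0$. By partial summation, $\sum_{W<n\le W'}n^{-\sigma-i\kappa}\ll_\epsilon W^{1-c-\sigma}\le W^{-c}$. Cover $(|\kappa|^\epsilon,|\kappa|]$ by such blocks with $W=2^i|\kappa|^\epsilon\ge2^i$; their total contribution is $\ll_\epsilon\sum_{i\ge0}2^{-ic}=O_\epsilon(1)$.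
\end{proof}

\begin{lemma}\label{lem:kappa}
For each $A_1\ge1$ there are $A_2$ and $x_0$ with the following property. If $x\ge x_0$, $\kappa$ is real, $|\kappa|\le A_1x$ and $\sum_{p\le x}(1-\cos(\kappa\log p))/p\le A_1$, then $|\kappa|\le A_2/\log x$.
\end{lemma}

\begin{proof}
Let $\sigma=1+1/\log x\le2$. The Euler product gives $\log|\zeta(\sigma+i\kappa)|=\sum_pp^{-\sigma}\cos(\kappa\log p)+O(1)$. Moreover $\sum_{p\le x}(p^{-1}-p^{-\sigma})\le\sum_{p\le x}\frac{\log p}{p\log x}=O(1)$, and by Chebyshev's bound on the ranges $(2^ix,2^{i+1}x]$, $\sum_{p>x}p^{-\sigma}\ll\frac1{\log x}\sum_{i\ge0}2^{-i/\log x}=O(1)$. Hence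
\[
\log|\zeta(\sigma+i\kappa)|=\sum_{p\le x}\frac{\cos(\kappa\log p)}p+O(1)\ge\log\log x-A_1-O(1),
\]
that is, $|\zeta(\sigma+i\kappa)|\ge c\log x$ with $c\in(0,1)$ depending only on $A_1$. If $|\kappa|\ge2$, Lemma~\ref{lem:zeta} with $\epsilon=c/2$ gives $c\log x\le\frac c2\log(A_1x)+C_{c/2}$, which is false for large $x$. If $0<|\kappa|<2$, then \eqref{eq:zetaapprox} with $u=1$ gives $c\log x\le1/|\kappa|+5$, so $|\kappa|\le2/(c\log x)$ for large $x$.
\end{proof}

\subsection{From differences to characters}

\begin{proposition}\label{prop:torsion}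
If $\ell F_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$, then $F_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$.
\end{proposition}

\begin{proof}
The hypothesis says nothing about the primes $p\le k$, so we split them off. Write $F_j=F_j^\flat+F_j^\sharp$ with $F_j^\flat(n)=\sum_{p\le k}F_j(p^{v_p(n)})$. Then $F_j^\sharp$ is additive and $\ell F_j^\sharp=0$. A shift by a multiple of high powers of the primes $p\le k$ usually leaves $F_j^\flat$ unchanged. Let $s\ge k$ be a power of $\ell$, choose $b$ with $\sum_{p\le k}p^{-b}\le\frac1{16}$, and put $V=\prod_{p\le k}p^b$ and $M=sBV$. Let $P_1,\nu$ be given by Lemma~\ref{lem:poly} for $\delta=1/(16sV^k)$ and $P_0=3$, and let $N$ be the logarithmically distributed variable on $(\sqrt x,x]$ of Lemma~\ref{lem:adm}(b). In this proof $o(1)$ refers to $x\to\infty$; since $N$ is $\nu'$-admissible for every fixed $\nu'$ once $x$ is large, the errors in \eqref{eq:transl}--\eqref{eq:equi} and \eqref{eq:union} are $o(1)$ for bounded shifts and moduli. For large $x$ pick one $h=h_x\in\mathcal H$, so $1\le h\le P_1$.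 Fix $j$.

\emph{Step 1: approximate periodicity.} Put $\Delta=BVh$. We have
\[
(z^\Delta-1)^k=(1+z^{Bh}+\dots+z^{(V-1)Bh})^k(z^{Bh}-1)^k,\qquad(z^\Delta-1)^s=(z^\Delta-1)^{s-k}(z^\Delta-1)^k,
\]
where the cofactors have at most $V^k$ and $s-k+1\le s$ nonzero coefficients. Applying \eqref{eq:union} twice, $(E^\Delta-1)^sF_j(N)=0$ with probability at least $1-sV^k\delta-o(1)=\frac{15}{16}-o(1)$. By \eqref{eq:equi}, with probability at least $\frac{15}{16}-o(1)$ no $p^b$ with $p\le k$ divides $N$; then $v_p(N+i\Delta)=v_p(N)$ for all $p\le k$ and $i\ge0$, so $F_j^\flat(N+i\Delta)=F_j^\flat(N)$. On both events, $K_i=F_j(N+i\Delta)-F_j(N)$ equals $F_j^\sharp(N+i\Delta)-F_j^\sharp(N)$ and is killed by $\ell$. Since $\sum_{i=0}^s(-1)^{s-i}\binom si=0$, $K_0=0$, and $\ell\mid\binom si$ for $0<i<s$,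
\[
0=\sum_{i=0}^s(-1)^{s-i}\binom siF_j(N+i\Delta)=\sum_{i=0}^s(-1)^{s-i}\binom siK_i=K_s .
\]
As $s\Delta=Mh$, we get $F_j^\sharp(N+Mh)=F_j^\sharp(N)$ with probability at least $\frac78-o(1)\ge\frac34$ for large $x$.

\emph{Step 2: a large correlation.} Let $g=e(F_j^\sharp)$, a multiplicative function whose values are $\ell$-th roots of unity. By Step~1, $\operatorname{Re}\mathbb E\,g(N)\overline{g(N+Mh)}\ge\frac34-\frac14=\frac12$, that is,
\[
\Bigl|\sum_{\sqrt x<n\le x}\frac{g(n)\overline{g(n+Mh)}}n\Bigr|\ge\frac\Sigma2>\frac14\log\sqrt x .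
\]
Apply Theorem~\ref{thm:Tao} with $\varepsilon=\frac14$, $w=\sqrt x$, $g_1=g$, $g_2=\overline g$. The shift $Mh$ lies in a finite set independent of $x$, so one constant $A\ge1$ serves for all its values. For each large $x$ there are thus a character $\chi=\chi_x$ to a modulus $q\le A$ and a real $t$ with $|t|\le Ax$ such that
\begin{equation}\label{eq:pretend}
\sum_{p\le x,\ p\nmid q}\frac{1-\operatorname{Re}\alpha_p}p<A,\qquad\alpha_p=g(p)\overline{\chi(p)}p^{-it},
\end{equation}
where we dropped the nonnegative terms with $p\mid q$. Here $|\alpha_p|=1$. The constants below do not depend on $x$.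

\emph{Step 3: $t$ is small.} For $|\alpha|=1$ we have $|1-\alpha|^2=2(1-\operatorname{Re}\alpha)$. From $|1-\alpha^r|\le r|1-\alpha|$ and $|1-\alpha\beta|\le|1-\alpha|+|1-\beta|$ we get, for $|\alpha|=|\beta|=1$,
\begin{equation}\label{eq:unimod}
1-\operatorname{Re}\alpha^r\le r^2(1-\operatorname{Re}\alpha),\qquad1-\operatorname{Re}\alpha\beta\le2(1-\operatorname{Re}\alpha)+2(1-\operatorname{Re}\beta).
\end{equation}
Let $r=\ell\varphi(q)\le\ell A$ and $\kappa=rt$. Since $g(p)^\ell=1$ and $\chi(p)^{\varphi(q)}=1$ for $p\nmid q$, we have $\alpha_p^r=p^{-i\kappa}$. By \eqref{eq:pretend} and \eqref{eq:unimod},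
\[
\sum_{p\le x}\frac{1-\cos(\kappa\log p)}p\le\ell^2A^3+2\sum_{p\le A}\frac1p,\qquad|\kappa|\le\ell A^2x .
\]
Lemma~\ref{lem:kappa} gives $|t|\le|\kappa|\le A_2/\log x$.

\emph{Step 4: a fixed character.} We have $\sum_{p\le x}\frac{1-\cos(t\log p)}p\le\frac{t^2}2\log x\sum_{p\le x}\frac{\log p}p=O(1)$. Writing $g(p)\overline{\chi(p)}=\alpha_pp^{it}$ and using \eqref{eq:pretend} and \eqref{eq:unimod}, we get $\sum_{p\le x,\,p\nmid q}(1-\operatorname{Re}g(p)\overline{\chi_x(p)})/p\le A_3$. There are finitely many characters to moduli at most $A$, so one of them, $\chi$ modulo $q$, equals $\chi_x$ for arbitrarily large $x$, and the full series over $p\nmid q$ converges for this $\chi$. If $p\nmid q$ and $g(p)\ne\chi(p)$, then $g(p)\overline{\chi(p)}\ne1$ is a root of unity of order dividing $\ell\varphi(q)$, so the numerator is at least $1-\cos(2\pi/(\ell\varphi(q)))>0$. Hence the primes $p\nmid q$ with $g(p)\ne\chi(p)$ have a convergent sum of reciprocals. Write $\chi=e(\psi_j)$ on $(\mathbb Z/q)^*$ with a homomorphism $\psi_j:(\mathbb Z/q)^*\to T$.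 As $e(\cdot)$ is injective on $T$, we have $F_j(p)=F_j^\sharp(p)=\psi_j(p)$ for all $p>k$, $p\nmid q$, outside that set.

Do this for every $j$. Let $Q$ be the least common multiple of the moduli, regard the $\psi_j$ as homomorphisms on $(\mathbb Z/Q)^*$, and let $\mathcal E$ be the union of the exceptional sets and of $\{p\le k\}$. Lemma~\ref{lem:local} with $D=T\supset Z(\ell^\infty)$ gives $F_j(p^a)=0$ for $p>k$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]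
By Lemma~\ref{lem:reduction} we may assume the Setting of Section~\ref{sec:prelim}. By Proposition~\ref{prop:order} there is a least $m\ge0$ with $\ell^mF_j(p^a)=0$ for all $j$, $p>k$, $a\ge1$. If $m\ge1$, then Proposition~\ref{prop:torsion} applies to the tuple $(\ell^{m-1}F_j)_j$ and shows that $m-1$ has the same property, a contradiction. So $m=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Characterization.} Assume the hypothesis of Theorem~\ref{thm:main}; then (i) holds, and so $L_n=\sum_{p\le k}h_p(n)$ for all $n$. Lemma~\ref{lem:local} with $Q=1$ and $\mathcal E=\{p\le k\}$ gives \eqref{eq:localsum}, which says that this sum vanishes for all $n$. Let $n,n'\in\mathbb N$ and $p\le k$. Take $f$ larger than all $v_r(n+j)$ and $v_r(n'+j)$ for primes $r\le k$ and $j<k$, and choose $n''\equiv n\pmod{p^f}$ with $n''\equiv n'\pmod{r^f}$ for the primes $r\le k$, $r\ne p$. Then $h_p(n'')=h_p(n)$ and $h_r(n'')=h_r(n')$. Comparing $\sum_rh_r(n'')=0=\sum_rh_r(n')$ gives $h_p(n)=h_p(n')$. This proves (ii), and (iii) follows.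 Conversely, (i)--(iii) give $L_n=\sum_{p\le k}c_p=0$.

\emph{Counting at one prime.} Fix $p\le k$ and $e=e_p$, so $p^{e-1}<k\le p^e$. Let $\mathcal S_p$ be the group of families $x_{j,a}=F_j(p^a)\in D$ ($0\le j<k$, $a\ge1$) for which $h_p$ is constant. We show $\mathcal S_p\cong D^{r_p}$, with the constant $c_p$ as one of the coordinates. Put $x_{j,0}=0$ and $y_{j,a}=x_{j,a}-x_{j,a-1}$; the $y_{j,a}$ determine the $x_{j,a}$ and conversely. Since $x_{j,v}=\sum_{1\le a\le v}y_{j,a}$,
\[
h_p=\sum_{a\ge1}s_a,\qquad s_a(n)=\sum_{j:\ p^a\mid n+j}y_{j,a},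
\]
and $s_a$ is a function on $\mathbb Z/p^a$. This splits $h_p$ into levels of increasing period.

Levels above $e$ vanish. Indeed, let $h_p\equiv c$, $v\ge e$ and $n=p^v-j\ge1$. For $i\ne j$ we have $0<|i-j|<p^e$, so $v_p(n+i)=v_p(i-j)$, and $x_{j,v}=c-\sum_{i\ne j}x_{i,v_p(i-j)}$ does not depend on $v\ge e$. Hence $y_{j,a}=0$ for $a>e$.

So let $y_{j,a}=0$ for $a>e$, let $c\in D$, and put $u_a=c-\sum_{1\le b\le a}s_b$ for $0\le a\le e-1$, a function on $\mathbb Z/p^a$ with $u_0=c$. A function on $\mathbb Z/p^a$ is regarded as a function on $\mathbb Z/p^{a+1}$ by reduction. Then $s_a=u_{a-1}-u_a$ for $1\le a\le e-1$, and $h_p\equiv c$ holds if and only if $s_e=u_{e-1}$. Conversely, given functions $u_0,\dots,u_{e-1}$, any $y_{j,a}$ whose $s_a$ satisfy these equations give $h_p\equiv u_0$ by telescoping. So elements of $\mathcal S_p$ correspond to choices of $u_0,\dots,u_{e-1}$ together with $y_{j,a}$ that realize the prescribed $s_1,\dots,s_e$.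
\begin{itemize}
\item Let $1\le a\le e-1$. Then $p^a<k$, and the classes $-j$ with $0\le j<p^a$ exhaust $\mathbb Z/p^a$. Every function $s_a$ is realized: the $y_{i,a}$ with $p^a\le i<k$ are free, and for $j<p^a$ the value $y_{j,a}$ is $s_a(-j)$ minus the sum of the $y_{i,a}$ with $i\ge p^a$, $i\equiv j\pmod{p^a}$. This gives $k-p^a$ free coordinates and no condition on the $u$'s.
\item Let $a=e$. The classes $-j$, $0\le j<k$, are distinct modulo $p^e$. So $s_e$ is realized if and only if it vanishes off these classes, and then $y_{j,e}=s_e(-j)$ is determined. As $s_e=u_{e-1}$, the value $u_{e-1}(-j_0)$, $0\le j_0<p^{e-1}$, must vanish unless all lifts $-(j_0+tp^{e-1})$, $0\le t<p$, are among these classes, that is, unless $j_0+(p-1)p^{e-1}\le k-1$; in that case it is free. Since $k\le p^e$, the number of such $j_0$ is $f=\max(0,k-(p-1)p^{e-1})$.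
\item If $e\ge2$, the functions $u_0,\dots,u_{e-2}$ are free, with $\sum_{a=0}^{e-2}p^a$ coordinates, among them $u_0=c$. If $e=1$, then $p=k$, $f=1$, and the one free coordinate is $u_0=c$.
\end{itemize}
The total number of free coordinates is
\[
f+\sum_{a=0}^{e-2}p^a+\sum_{a=1}^{e-1}(k-p^a)=f+(e-1)k+1-p^{e-1}=r_p .
\]
Each coordinate is a homomorphism $\mathcal S_p\to D$, and together they form a bijection $\mathcal S_p\to D^{r_p}$.

\emph{All primes together.} By (i)--(iii), the group of solutions is the subgroup of $\prod_{p\le k}\mathcal S_p$ defined by $\sum_pc_p=0$. This equation determines the coordinate $c_2$ from the others and leaves them free, so the group is isomorphic to $D^{R_k}$.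

\emph{Sharpness.} For $k\ge3$ and a prime $p\le k$ there is another prime $p'\le k$, one of $2$ and $3$. Example~\ref{ex:sharp} with $D=T$ and $v\ne0$ is a solution with $F_0(p)\ne0$. For $k=2$ no second prime is available, and indeed Example~\ref{ex:small} shows that the only solution is zero.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Distribution of arithmetical functions on some subsets of integers},
\texttt{http://dspace.nbuv.gov.ua/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 152364/\allowbreak 10-Katai.pdf?sequence=1}.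

\bibitem{GT}
Green and Tao, \emph{Linear equations in primes}, Annals of Mathematics, 2010.

\bibitem{GT2}
Green and Tao, \emph{The M\"obius function is strongly orthogonal to nilsequences}, Annals of Mathematics, 2012.

\bibitem{GTZ}
Green, Tao and Ziegler, \emph{An inverse theorem for the Gowers $U^{s+1}[N]$-norm}, Annals of Mathematics, 2012.

\bibitem{MR}
Matom\"aki and Radziwi\l\l, \emph{Multiplicative functions in short intervals}, Annals of Mathematics, 2016.

\bibitem{Tao}
Tao, \emph{The logarithmically averaged Chowla and Elliott conjectures for two-point correlations}, Forum of Mathematics, Pi, 2016.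

\end{thebibliography}
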